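\title{Perfectly meager sets and perfect homogeneous sets for open families of sequences}

\begin{abstract}
For $A\subseteq\mathbb R^\omega$, a set $P\subseteq\mathbb R$ is $A$-homogeneous if every injective sequence of elements of $P$ belongs to $A$. We show that it is not consistent with ZFC that the perfectly meager sets are exactly those $H\subseteq\mathbb R$ for which some open $A$ contains all injective sequences from $H$ but has no non-empty perfect homogeneous set. One implication is a theorem of ZFC: if such an $A$ exists, even a coanalytic one, then $H$ is perfectly meager, universally meager and universally null. The converse fails in ZFC: some set with these three properties admits no such $A$, open or coanalytic. The proofs rest on a game played with positive Borel sets, on an averaging lemma for coanalytic families, and on a recursion in which each new point codes a witness for the points chosen before it.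
\end{abstract}

\section{The problem and the results}

Throughout, \emph{perfect} means closed, non-empty and without isolated points. Let $Y$ be a Polish space and give $Y^\omega$ the product topology. For $H\subseteq Y$ let
\[
\mathrm{IS}_\omega(H)=\{(x_n)_{n<\omega}\in H^\omega : x_n\ne x_m \text{ for } n\ne m\}
\]
be the set of injective sequences of elements of $H$. For $A\subseteq Y^\omega$, a set $P\subseteq Y$ is \emph{$A$-homogeneous} if $\mathrm{IS}_\omega(P)\subseteq A$. We call $A$ \emph{thin} if no perfect set is $A$-homogeneous, and we call $A$ a \emph{witness for $H$} if $A$ is thin and $\mathrm{IS}_\omega(H)\subseteq A$.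

A perfect set theorem for sequences has the form: if $H$ is large and $A\supseteq \mathrm{IS}_\omega(H)$ is simple, then some perfect set is $A$-homogeneous. The sets $H$ with a simple witness are those for which this fails, so they form a class of small sets, closed under taking subsets. Two examples show the simplest cases.

\begin{example}[Finitely many coordinates]\label{ex:finite}
Let $H\subseteq\mathbb R$ be uncountable, $n\ge1$, and let $A'\subseteq\mathbb R^n$ be open and contain all injective $n$-tuples from $H$. Then there is a perfect $P$ all of whose injective $n$-tuples lie in $A'$. Indeed, let $H_0$ be the set of points of $H$ all of whose neighborhoods meet $H$ in an uncountable set. The set $H\setminus H_0$ is covered by the rational intervals that meet $H$ in a countable set, so it is countable; hence $H_0\neq\emptyset$, and an open set that meets $H_0$ meets it in infinitely many points. Choose compact intervals $I_\sigma$ ($\sigma\in2^{<\omega}$) of length at most $2^{-|\sigma|}$ whose interiors meet $H_0$, such that $I_{\sigma0},I_{\sigma1}$ are disjoint subsets of $I_\sigma$ and $I_{\sigma_1}\times\dots\times I_{\sigma_n}\subseteq A'$ for distinct $\sigma_1,\dots,\sigma_n$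 of the same length. To pass to the next level, pick two points of $H_0$ in the interior of each $I_\sigma$ and take small intervals around them; this works because $A'$ is open and there are finitely many tuples to consider. Put $P=\bigcap_k\bigcup_{|\sigma|=k}I_\sigma$. So an open set that depends on finitely many coordinates can be a witness only for countable sets.
\end{example}

\begin{example}[Countable sets]\label{ex:countable}
Every countable subset $H$ of a Polish space $Y$ has an open witness. Let $d$ be a compatible metric, let $H=\{q_m:m<\omega\}$ be non-empty (for $H=\emptyset$ take $A=\emptyset$), and put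
\[
A=\{x\in Y^\omega:\ d(x_0,q_m)<d(x_0,x_{m+1}) \text{ for some } m\}.
\]
This set is open. If $x\in\mathrm{IS}_\omega(H)$, then $x_0=q_m$ for some $m$ and $d(x_0,q_m)=0<d(x_0,x_{m+1})$, so $x\in A$. If $P$ is perfect, take $x_0\in P\setminus H$ and distinct points $x_{m+1}\in P\setminus\{x_0\}$ with $d(x_0,x_{m+1})\le d(x_0,q_m)$; then $x\in\mathrm{IS}_\omega(P)\setminus A$.
\end{example}

An open set $A\subseteq \mathbb R^\omega$ accepts each of its members after finitely many terms, but the number of terms depends on the sequence, and the argument of Example~\ref{ex:finite} breaks down. Which notion of smallness should then describe the sets with an open witness? Having a witness localizes: if $A$ is an open witness for $H$ and $P$ is perfect, then $A\cap P^\omega$ is an open witness for $H\cap P$ in the space $P$. So if sets with an open witness are meager in every perfect Polish space, they are meager inside every perfect subset of the line. Recall that $H\subseteq\mathbb R$ is \emph{perfectly meager} if $H\cap P$ is meager in the relative topology of $P$ for every perfect $P\subseteq\mathbb R$. This is the natural candidate, and the following problem is posed in \cite{source}.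

\begin{quote}
\textbf{Problem.} Is there a model of ZFC in which, for every $H\subseteq\mathbb R$, the set $H$ is perfectly meager if and only if there is an open $A\subseteq\mathbb R^\omega$ with $\mathrm{IS}_\omega(H)\subseteq A$ such that no perfect subset of $\mathbb R$ is $A$-homogeneous?
\end{quote}

The answer is no. A set $H\subseteq\mathbb R$ is \emph{universally meager} if $\theta^{-1}[H]$ is meager in $Z$ for every perfect Polish space $Z$ and every injective Borel map $\theta:Z\to\mathbb R$, and \emph{universally null} if it is $\mu$-null for every atomless Borel probability measure $\mu$ on $\mathbb R$. Open sets are coanalytic (the definition is recalled in Section~\ref{sec:tools}).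

\begin{theorem}\label{thm:main}
The following are theorems of ZFC.
\begin{enumerate}
\item[(i)] If $H\subseteq\mathbb R$ and some open, or even coanalytic, set $A\supseteq\mathrm{IS}_\omega(H)$ has no perfect homogeneous set, then $H$ is perfectly meager, universally meager and universally null.
\item[(ii)] There is a set $H\subseteq\mathbb R$ that is perfectly meager, universally meager and universally null, such that every coanalytic, in particular every open, set $A\supseteq\mathrm{IS}_\omega(H)$ has a perfect $A$-homogeneous set.
\end{enumerate}
Hence the equivalence in the Problem fails in every model of ZFC.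
\end{theorem}

\begin{remark}\label{rem:CH}
Under the continuum hypothesis, part (i) alone refutes the equivalence. Enumerate the Lebesgue-null $G_\delta$ sets as $N_\alpha$, $\alpha<\omega_1$, and choose $x_\alpha\notin\bigcup_{\beta\le\alpha}N_\beta\cup\{x_\beta:\beta<\alpha\}$. The set $H=\{x_\alpha:\alpha<\omega_1\}$ is uncountable and meets every null set in a countable set, so it is not null; it is not universally null, as a probability measure with positive density shows, and by (i) it has no open witness. It is perfectly meager: if $P$ is perfect and $N$ is a null $G_\delta$ set containing a countable dense subset of $P$, then $P\setminus N$ is meager in $P$ and $H\cap N$ is countable. The Problem, however, asks for a single model, so a negative answer needs a counterexample in ZFC. Part (ii) provides one, and it shows that replacing ``perfectly meager'' by the conjunction of the three properties does not restore the equivalence.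
\end{remark}

Theorem~\ref{thm:main} follows from two statements about a stronger smallness property. Let $\mathbb K=2^\omega$ be the Cantor space and $\lambda$ the product measure on it, so that $\lambda([s])=2^{-|s|}$ for the basic clopen set $[s]=\{c\in\mathbb K: s\subseteq c\}$, $s\in2^{<\omega}$. The letter $J$ always denotes one of two ideals, the meager sets or the $\lambda$-null sets.

\begin{definition}\label{def:classes}
Let $Y$ be a Polish space. A set $H\subseteq Y$ is \emph{$J$-small} if $\varphi^{-1}[H]\in J$ for every Borel map $\varphi:\mathbb K\to Y$ all of whose fibers $\varphi^{-1}(y)$ are in $J$. Let $\mathcal S(Y)$ be the class of subsets of $Y$ that are $J$-small for both ideals $J$, and $\mathcal W(Y)$ the class of subsets of $Y$ that have a coanalytic witness.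
\end{definition}

Since $J$ is a $\sigma$-ideal and only maps with fibers in $J$ are tested, the $J$-small sets form a $\sigma$-ideal containing all singletons. Testing all maps with fibers in $J$, not only the injective ones, is what allows us to pass from a subset of a product to its projection (Lemma~\ref{lem:projection}): the first coordinate of an injective map into a product need not be injective.

\begin{theorem}\label{thm:A}
$\mathcal W(Y)\subseteq\mathcal S(Y)$ for every Polish space $Y$.
\end{theorem}

\begin{theorem}\label{thm:B}
For $Y=\mathbb K\times\mathbb K$ there is a set $H\in\mathcal S(Y)\setminus\mathcal W(Y)$.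
\end{theorem}

There are at most continuum many coanalytic sets, so a recursion of length $\mathfrak c=2^{\aleph_0}$ easily produces a set without a coanalytic witness: at each step add a countable set whose injective sequences escape the next candidate. The difficulty in Theorem~\ref{thm:B} is to keep the union small. We let the first coordinate of the points added at step $\beta$ be a code for a witness of everything added before. If the set of codes were not small, the coded witnesses could be averaged into one witness for the whole union, and Theorem~\ref{thm:A} would make the union, and with it the set of codes, small after all. Both Theorem~\ref{thm:A} and the averaging lemma come from one game, analyzed in Section~\ref{sec:game}. A reader interested only in the Problem may take $J$ to be the meager ideal throughout.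

\section{The two ideals}\label{sec:tools}

A subset $D$ of a Polish space $S$ is \emph{analytic} if it is the projection to $S$ of a closed subset of $S\times\omega^\omega$, and \emph{coanalytic} if its complement is analytic. We use the following textbook facts; see \cite{Kechris}.
\begin{enumerate}
\item[(T1)] Borel sets are analytic and coanalytic. Both classes are closed under countable unions, countable intersections and preimages under Borel maps. If $B\subseteq S\times S'$ is coanalytic, $S'$ Polish, then $\{s:\forall s'\ (s,s')\in B\}$ is coanalytic.
\item[(T2)] For every Polish $S$ there is a coanalytic $\mathcal V\subseteq\mathbb K\times S$ whose sections $\mathcal V_h=\{s:(h,s)\in\mathcal V\}$ are exactly the coanalytic subsets of $S$.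
\item[(T3)] A Borel map between Polish spaces is continuous on a dense $G_\delta$ subset of its domain. A dense $G_\delta$ subset of a perfect Polish space contains a homeomorphic copy of $\mathbb K$.
\item[(T4)] If $V$ is a Borel subset of a Polish space and $\mu$ is an atomless Borel probability measure on $V$, there is a Borel isomorphism $\mathbb K\to V$ carrying $\lambda$ to $\mu$.
\item[(T5)] (Alexandrov--Urysohn) A non-empty zero-dimensional Polish space in which every compact set has empty interior is homeomorphic to $\omega^\omega$.
\end{enumerate}

For $1\le k\le\omega$ let $J_k$ be the ideal of meager, respectively $\lambda^k$-null, subsets of $\mathbb K^k$; we write $J$ when $k$ is clear. On a one-point space, in particular on $\mathbb K^0$, only $\emptyset$ is in $J$. \emph{Positive} means ``not in $J$'', and ``almost all'' means ``all outside a set in $J$''. Each $J_k$ is a proper $\sigma$-ideal invariant under permutations of coordinates, every member of $J_k$ is contained in a Borel member, and for $k\ge1$ countable sets are in $J_k$. A nonmeager Borel set is comeager in some basic open set.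

\begin{lemma}\label{lem:ccc}
Let $0\le k\le\omega$.
\begin{enumerate}
\item[(a)] Every family of pairwise disjoint positive Borel subsets of $\mathbb K^k$ is countable.
\item[(b)] \emph{(Exhaustion)} Let $W\subseteq\mathbb K^k$ be positive Borel and let $\mathcal D$ be a family of positive Borel subsets of $W$ such that every positive Borel $W'\subseteq W$ contains a member of $\mathcal D$. Then a countable subfamily of $\mathcal D$ covers $W$ up to a Borel set in $J$.
\item[(c)] \emph{(Hull)} For every $X\subseteq\mathbb K$ there is a Borel set $U\supseteq X$, called a \emph{hull} of $X$, such that every Borel $V\subseteq U\setminus X$ is in $J$.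
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For measure, at most $n$ members have measure above $1/n$. For category, each member is comeager in some basic open set, and two disjoint sets are not comeager in the same one. (b) A maximal family of pairwise disjoint members of $\mathcal D$ is countable by (a). The part of $W$ that it leaves uncovered is Borel, and if it were positive it would contain a further member of $\mathcal D$. (c) Remove from $\mathbb K$ the union of a maximal family of pairwise disjoint positive Borel sets disjoint from $X$.
\end{proof}

\begin{lemma}[Kuratowski--Ulam, Fubini]\label{lem:fubini}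
Let $k,l\le\omega$ and let $B\subseteq\mathbb K^k\times\mathbb K^l$ be Borel. Then $\{s:B_s\notin J_l\}$ is Borel, and $B\in J_{k+l}$ if and only if $\{s:B_s\notin J_l\}\in J_k$. Consequently:
\begin{enumerate}
\item[(a)] if $N\in J_n$ and $i_0,\dots,i_{n-1}<k$ are distinct, then $\{t\in\mathbb K^k:(t_{i_0},\dots,t_{i_{n-1}})\in N\}\in J_k$;
\item[(b)] if $\phi:\mathbb K\to Y$ is Borel with fibers in $J$ and $i\ne j$, then $\{t\in\mathbb K^k:\phi(t_i)=\phi(t_j)\}\in J_k$.
\end{enumerate}
\end{lemma}

\begin{proof}
The first two assertions are the theorems of Kuratowski--Ulam and Fubini together with \cite[16.1, 17.25]{Kechris}; for $k=0$ or $l=0$ they hold by the convention on one-point spaces. In (a) enlarge $N$ to a Borel set; after a permutation of coordinates the set is $N\times\mathbb K^{l}$ for some $l$. In (b), when all coordinates but $t_j$ are fixed, the section is a fiber of $\phi$.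
\end{proof}

\begin{lemma}\label{lem:analytic}
\begin{enumerate}
\item[(a)] Every analytic subset of $\mathbb K^k$ has the form $V\cup V'$ with $V$ Borel and $V'\in J$.
\item[(b)] If $S$ is Polish and $B\subseteq S\times\mathbb K$ is analytic, then $\{s:B_s\notin J\}$ is analytic.
\end{enumerate}
\end{lemma}

Part (a) says that analytic sets have the Baire property and are measurable. Part (b) is the theorem of Novikov \cite[29.22]{Kechris} for category and of Kond\^o--Tugu\'e \cite[29.26]{Kechris} for measure.

\begin{theorem}[Mycielski]\label{thm:mycielski}
If $E_n\subseteq\mathbb K^n$ has complement in $J_n$ for each $n\ge1$, then there is a perfect $Q\subseteq\mathbb K$ such that, for all $n\ge1$, all injective $n$-tuples from $Q$ lie in $E_n$.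
\end{theorem}

For category this is \cite[19.1]{Kechris}. For measure it is due to Mycielski \cite{Mycielski}; a proof is given in Appendix~\ref{app:mycielski}.

\section{From the class $\mathcal S$ to subsets of the line}\label{sec:line}

\begin{lemma}\label{lem:line}
Every $H\in\mathcal S(\mathbb R)$ is universally meager, perfectly meager and universally null.
\end{lemma}

\begin{proof}
The definition of $\mathcal S$ tests maps defined on $\mathbb K$, so we first compare $\mathbb K$ with an arbitrary perfect Polish space $Z$. Remove from $Z$ the boundaries of the members of a countable base and a countable dense set $E$. The boundaries and the points of $E$ are closed and nowhere dense, so the remainder $Z_0$ is a dense $G_\delta$ subset of $Z$, hence Polish; it is zero-dimensional, since the traces of the basic sets are clopen in it. If a compact $L\subseteq Z_0$ contained $O\cap Z_0$ for a non-empty open $O\subseteq Z$, then $O\subseteq\overline{O\cap Z_0}\subseteq L\subseteq Z_0$, although $O$ meets $E$. By (T5), $Z_0$ is homeomorphic to $\omega^\omega$. The same holds for $\mathbb K$, so there is a homeomorphism $\psi:K_0\to Z_0$ with $K_0$ a dense $G_\delta$ subset of $\mathbb K$.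 If $M\subseteq Z$ and $\psi^{-1}[M]$ is meager in $\mathbb K$, then it is meager in the dense subspace $K_0$, so $M\cap Z_0$ is meager in $Z_0$, and $M$ is meager in $Z$.

Let $\theta:Z\to\mathbb R$ be Borel and injective. Let $\varphi=\theta\circ\psi$ on $K_0$, and let $\varphi$ agree off $K_0$ with a fixed injective Borel map $\mathbb K\to\mathbb R$. Then $\varphi$ is Borel with fibers of at most two points, so $\varphi^{-1}[H]$ is meager. It contains $\psi^{-1}[\theta^{-1}[H]]$, so $\theta^{-1}[H]$ is meager in $Z$. Thus $H$ is universally meager, and taking for $\theta$ the inclusion of a perfect set shows that it is perfectly meager. If $\mu$ is an atomless Borel probability measure on $\mathbb R$, let $\varphi:\mathbb K\to\mathbb R$ be the isomorphism of (T4). Then $\varphi^{-1}[H]$ is contained in a $\lambda$-null Borel set $G$, and $H\subseteq\varphi[G]$, a $\mu$-null Borel set.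
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorems~\ref{thm:A} and~\ref{thm:B}]
Part (i) is Theorem~\ref{thm:A} for $Y=\mathbb R$ followed by Lemma~\ref{lem:line}.

For (ii) let $Y=\mathbb K\times\mathbb K$, let $H\in\mathcal S(Y)\setminus\mathcal W(Y)$, and let $e:Y\to\mathbb R$ be a homeomorphism onto the Cantor ternary set. We show that $e[H]$ is as required. Let $\varphi:\mathbb K\to\mathbb R$ be Borel with fibers in $J$. Put $\varphi'(z)=e^{-1}(\varphi(z))$ if $\varphi(z)\in e[Y]$, and $\varphi'(z)=(z,z)$ otherwise. Each fiber of the Borel map $\varphi'$ is contained in a fiber of $\varphi$ together with one point, so it is in $J$, and $\varphi^{-1}[e[H]]\subseteq\varphi'^{-1}[H]\in J$. Hence $e[H]\in\mathcal S(\mathbb R)$, and Lemma~\ref{lem:line} applies. If $A\supseteq\mathrm{IS}_\omega(e[H])$ is coanalytic, then $A'=\{y\in Y^\omega:e\circ y\in A\}$ is coanalytic and contains $\mathrm{IS}_\omega(H)$. As $H\notin\mathcal W(Y)$, there is a perfect $A'$-homogeneous set $P$, and $e[P]$ is perfect and $A$-homogeneous.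
\end{proof}

\section{A game on positive sets}\label{sec:game}

\subsection{Pairs, and what fails for sequences}\label{sub:pairs}

Call $X\subseteq\mathbb K$ \emph{thick} if it meets every positive Borel subset of $\mathbb K$. The core of Theorem~\ref{thm:A} is a dichotomy for an analytic set $D$ of ``bad'' sequences: either some perfect set has no injective sequence in $D$, or every thick set has one. For pairs in place of sequences this is short. Let $D\subseteq\mathbb K^2$ be analytic. If $D\in J_2$, Theorem~\ref{thm:mycielski} with $E_2=\mathbb K^2\setminus D$ and $E_n=\mathbb K^n$ for $n\neq2$ gives a perfect set with no injective pair in $D$. If $D\notin J_2$, then by Lemmas~\ref{lem:analytic}(a) and~\ref{lem:fubini}(b) it contains a positive Borel set $W$ disjoint from the diagonal. The set $\{t:W_t\notin J_1\}$ is positive Borel by Lemma~\ref{lem:fubini}; a thick $X$ meets it in a point $x_0$ and meets $W_{x_0}$ in a point $x_1$, and $(x_0,x_1)\in D$ is an injective pair from $X$.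

For sequences the first half fails. The set $D=\{x\in\mathbb K^\omega:\operatorname{ran}x \text{ is not dense in }\mathbb K\}$ is the union over $s$ of the closed, nowhere dense, null sets $(\mathbb K\setminus[s])^\omega$, so $D\in J_\omega$; but every perfect set contains an injective convergent sequence, which lies in $D$. Thus membership in $J_\omega$ is the wrong dividing line. Theorem~\ref{thm:mycielski} avoids small sets of finite tuples only, so we need a dichotomy whose two sides are described by finite tuples. We obtain it by writing $D$ as the projection of a closed set, which is decided by finite approximations, and by letting two players build such approximations. The averaging lemma needs the dichotomy uniformly in a parameter $c$, which we build in from the start.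

\subsection{The game}

Fix $J$. The data are: a space $C$ that is either a single point or $\mathbb K$; a positive Borel set $U\subseteq C$; a Borel map $\phi:\mathbb K\to Y$ with fibers in $J$, where $Y$ is Polish; and an analytic set $D\subseteq C\times\mathbb K^\omega$. The space $C\times\mathbb K^n$ is identified with $\mathbb K^n$ or $\mathbb K^{n+1}$ and carries the corresponding ideal.

Choose a closed $F\subseteq C\times\mathbb K^\omega\times\omega^\omega$ with projection $D$. For $n\ge1$, $u\in\omega^n$ and $(c,t)\in C\times\mathbb K^n$ consider the box
\[
\mathrm{Box}(c,t,u)=[c\upharpoonright n]\times\prod_{i<n}[t_i\upharpoonright n]\times\mathbb K^{\omega\setminus n}\times[u],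
\]
where $[u]=\{w\in\omega^\omega:u\subseteq w\}$ and $[c\upharpoonright n]$ means $C$ if $C$ is a point. Put
\begin{gather*}
T_u=\{(c,t):\mathrm{Box}(c,t,u)\cap F\ne\emptyset\},\qquad I_n=\{t\in\mathbb K^n:\phi(t_i)\neq\phi(t_j)\text{ for }i<j<n\},\\
R_u=\{(c,t)\in T_u:t\in I_n\}.
\end{gather*}
The set $T_u$ is clopen, since the box depends only on the first $n$ bits of $c$ and of the $t_i$; the set $I_n$ is Borel with complement in $J_n$ by Lemma~\ref{lem:fubini}(b); so $R_u$ is Borel. The boxes $\mathrm{Box}(c,x\upharpoonright n,w\upharpoonright n)$, $n\ge1$, form a neighborhood base at $(c,x,w)$, and $F$ is closed. Therefore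
\begin{equation}\label{eq:unfold}
(c,x\upharpoonright n)\in R_{w\upharpoonright n}\text{ for all }n\ge1\iff (c,x,w)\in F\text{ and }\phi\circ x\text{ is injective.}
\end{equation}
This is the only place where the analyticity of $D$ is used.

The game $\mathbb G(C,U,\phi,D)$ is played as follows. Put $W'_{-1}=U$. In round $n=0,1,2,\dots$ player I plays $u_n\in\omega$ and a positive Borel set
\[
W_n\subseteq(W'_{n-1}\times\mathbb K)\cap R_{(u_0,\dots,u_n)}\subseteq C\times\mathbb K^{n+1},
\]
and then player II plays a positive Borel set $W'_n\subseteq W_n$. If I cannot move, I loses; I wins every infinite play. So I claims that a positive set of tuples $(c,t_0,\dots,t_n)$ is still consistent with $F$ through the witness $(u_0,\dots,u_n)$, and II challenges the claim on a positive subset of her choice.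

The game is open for II, hence determined by the Gale--Stewart theorem. Directly: call a position with I to move \emph{good} if II has no winning strategy from it. At a good position I has a legal move after which every reply of II is a good position; otherwise II could choose, for each legal move of I, a reply from which she wins, and these combine to a winning strategy. So if II has no winning strategy, I can stay at good positions forever.

For a positive Borel set $W\subseteq C\times\mathbb K^{n+1}$ let
\[
S(W)=\{(c,t)\in C\times\mathbb K^n:W_{(c,t)}\notin J_1\}.
\]
By Lemma~\ref{lem:fubini}, $S(W)$ is positive Borel, and $S(W)\subseteq W'$ whenever $W\subseteq W'\times\mathbb K$.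

\subsection{When II wins}

A strategy is an uncountable object. In both lemmas below, exhaustion cuts it down to a countable tree of positions whose sets cover everything relevant up to countably many exceptional sets in $J$. A tuple avoiding the exceptional sets can always be followed along the tree.

\begin{lemma}\label{lem:II}
If II has a winning strategy, then for almost all $c\in U$ there is a perfect $Q\subseteq\mathbb K$ such that $\phi\upharpoonright Q$ is injective and $(c,x)\notin D$ for all $x\in\mathrm{IS}_\omega(Q)$.
\end{lemma}

\begin{proof}
Let $\tau$ be a winning strategy for II. We define countable sets $\Pi_n$ of partial plays of $n$ full rounds consistent with $\tau$. For $p\in\Pi_n$ let $u_p\in\omega^n$ be the sequence of integers played in $p$ and $W'_p\subseteq C\times\mathbb K^n$ the last set played by II (so $W'_p=U$ for $n=0$). Let $\Pi_0$ consist of the empty play. For $p\in\Pi_n$ and $j\in\omega$ let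
\[
R_{p,j}=(W'_p\times\mathbb K)\cap R_{u_p{}^\frown j}.
\]
If $R_{p,j}\in J$, put $N_{p,j}=R_{p,j}$. Otherwise, for each positive Borel $W\subseteq R_{p,j}$ the pair $(j,W)$ is a legal move of I after $p$, and $W$ contains the reply of $\tau$. By Lemma~\ref{lem:ccc}(b) there are countably many moves $(j,W)$ whose replies cover $R_{p,j}$ up to a Borel set $N_{p,j}\in J$; put the corresponding extensions of $p$ into $\Pi_{n+1}$.

For $n\ge1$ let $E_n$ be the set of $(c,t)\in C\times\mathbb K^n$ such that $t\in I_n$ and $(c,t)\notin N_{p,j}$ for all $p\in\Pi_{n-1}$, $j\in\omega$. It is Borel with complement in $J$. By Lemma~\ref{lem:fubini}, for almost all $c$ every section $(E_n)_c$ has complement in $J_n$. Fix such a $c\in U$ and let $Q$ be given by Theorem~\ref{thm:mycielski} for the sets $(E_n)_c$. Since $(E_2)_c\subseteq I_2$, the map $\phi$ is injective on $Q$.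

Let $x\in\mathrm{IS}_\omega(Q)$ and suppose that $(c,x)\in D$, say $(c,x,w)\in F$. By \eqref{eq:unfold}, $(c,x\upharpoonright n)\in R_{w\upharpoonright n}$ for all $n\ge1$. We find $p_0\subseteq p_1\subseteq\cdots$ with $p_n\in\Pi_n$, $u_{p_n}=w\upharpoonright n$ and $(c,x\upharpoonright n)\in W'_{p_n}$. For $n=0$ this says $c\in U$. Given $p_n$, the point $(c,x\upharpoonright(n+1))$ lies in $R_{p_n,w(n)}$ and, being in $E_{n+1}$, not in $N_{p_n,w(n)}$. So $R_{p_n,w(n)}\ne N_{p_n,w(n)}$, which means that $R_{p_n,w(n)}$ is positive and the point lies in one of the chosen replies; let $p_{n+1}$ be the corresponding play. The union of the $p_n$ is an infinite play consistent with $\tau$, and I wins it, a contradiction.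
\end{proof}

\subsection{When I wins}

Part (a) below is the second half of the dichotomy of Subsection~\ref{sub:pairs}. Part (b) is a reflection principle: if $D$ is large in the sense of the game, then one countable set already carries sequences in $D_c$ for a positive set of parameters $c$.

\begin{lemma}\label{lem:I}
Suppose that I has a winning strategy.
\begin{enumerate}
\item[(a)] If $C$ is a point and $X\subseteq\mathbb K$ is thick, there is $x\in X^\omega$ such that $\phi\circ x$ is injective and $x\in D$.
\item[(b)] If $C=\mathbb K$, there is a countably infinite set $\Delta\subseteq\mathbb K$ with $\phi\upharpoonright\Delta$ injective such that $\{c\in U:\exists x\in\mathrm{IS}_\omega(\Delta)\ (c,x)\in D\}\notin J$.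
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\sigma$ be a winning strategy for I. We define countable sets $\Sigma_n$ of partial plays consistent with $\sigma$ that end with the move of I in round $n$. For $q\in\Sigma_n$ let $u_q\in\omega^{n+1}$ be the sequence of integers and $W_q\subseteq R_{u_q}\subseteq C\times\mathbb K^{n+1}$ the last set played by I. Let $\Sigma_0=\{q_0\}$, where $q_0$ is the first move of $\sigma$. For $q\in\Sigma_n$ and a positive Borel $W'\subseteq W_q$ let $q^{W'}$ be the extension of $q$ by the move $W'$ of II and the answer of $\sigma$. Then $S(W_{q^{W'}})$ is a positive Borel subset of $W'$. By Lemma~\ref{lem:ccc}(b) there is a countable set $\operatorname{succ}(q)$ of such extensions for which the Borel set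
\[
N_q=W_q\setminus\bigcup_{q'\in\operatorname{succ}(q)}S(W_{q'})
\]
is in $J$. Let $\Sigma_{n+1}=\bigcup_{q\in\Sigma_n}\operatorname{succ}(q)$.

In both parts we produce $c$, $x$ and $q_n\in\Sigma_n$ with $q_{n+1}\in\operatorname{succ}(q_n)$ and $(c,x\upharpoonright(n+1))\in W_{q_n}$ for all $n$. This suffices: with $w=\bigcup_nu_{q_n}$ we have $(c,x\upharpoonright(n+1))\in R_{w\upharpoonright(n+1)}$ for all $n$, so by \eqref{eq:unfold} $(c,x)\in D$ and $\phi\circ x$ is injective.

(a) We omit the coordinate $c$. The points $x_n\in X$ are chosen one at a time, and the tuple must avoid the sets $N_q$. Avoiding those of the current level is not enough, because a later $N_q$ might have a positive section over the tuple chosen so far. So let $\mathcal N_0=\emptyset$, $\mathcal N_n=\bigcup_{q\in\Sigma_{n-1}}N_q\subseteq\mathbb K^n$ for $n\ge1$, and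
\[
\mathcal N^*_n=\mathcal N_n\cup\bigcup_{m>n}\{t\in\mathbb K^n:(\mathcal N_m)_t\notin J_{m-n}\},
\]
where $(\mathcal N_m)_t=\{r\in\mathbb K^{m-n}:t^\frown r\in\mathcal N_m\}$. By Lemma~\ref{lem:fubini} the sets $\mathcal N^*_n$ are Borel and in $J_n$; in particular $\mathcal N_0^*=\emptyset$. Moreover,
\begin{equation}\label{eq:star}
t\in\mathbb K^n\setminus\mathcal N_n^*\ \Longrightarrow\ \{z\in\mathbb K:t^\frown z\in\mathcal N^*_{n+1}\}\in J_1 .
\end{equation}
Indeed, $(\mathcal N_{n+1})_t\in J_1$, and for $m>n+1$ Lemma~\ref{lem:fubini} applied to $(\mathcal N_m)_t\in J_{m-n}$ shows that $(\mathcal N_m)_{t^\frown z}\in J_{m-n-1}$ for almost all $z$.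

We choose $q_n$ and $x_n\in X$ recursively so that $t_n:=(x_0,\dots,x_{n-1})\in S(W_{q_n})\setminus\mathcal N_n^*$. For $n=0$ this holds because $S(W_{q_0})$ is a positive subset of a one-point space. Given $q_n$ and $t_n$, the section of $W_{q_n}\setminus\mathcal N^*_{n+1}$ at $t_n$ is Borel, and it is positive by the definition of $S(W_{q_n})$ and \eqref{eq:star}. The thick set $X$ meets it in a point $x_n$. Then $t_{n+1}\in W_{q_n}\setminus\mathcal N^*_{n+1}$, and $N_{q_n}\subseteq\mathcal N_{n+1}\subseteq\mathcal N^*_{n+1}$, so $t_{n+1}\in S(W_{q_{n+1}})$ for some $q_{n+1}\in\operatorname{succ}(q_n)$.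

(b) Now no thick set is given, and a countable set is never thick. We take for $\Delta$ the range of a generic sequence $d$, which is rich enough for the countably many sets that the recursion can meet. For $(c,d)\in\mathbb K\times\mathbb K^\omega$ consider the following conditions, for all $n$, all $q\in\Sigma_n$ and all distinct indices:
\begin{enumerate}
\item[(1)] $(c,d_{i_0},\dots,d_{i_n})\notin N_q$;
\item[(2)] if $(c,d_{i_0},\dots,d_{i_{n-1}})\in S(W_q)$, then $(c,d_{i_0},\dots,d_{i_{n-1}},d_i)\in W_q$ for some $i\notin\{i_0,\dots,i_{n-1}\}$;
\item[(3)] $\phi(d_i)\ne\phi(d_j)$ for $i\ne j$.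
\end{enumerate}
There are countably many instances, and each defines a Borel set, because $N_q$, $W_q$, $S(W_q)$ and $\phi$ are Borel. Each instance holds for almost all $(c,d)$. For (1) and (3) this is Lemma~\ref{lem:fubini}(a) and (b). For an instance of (2), fix $c,d_{i_0},\dots,d_{i_{n-1}}$. If this tuple is not in $S(W_q)$, no choice of the remaining coordinates violates (2). Otherwise $B=(W_q)_{(c,d_{i_0},\dots,d_{i_{n-1}})}$ is positive Borel, and (2) fails exactly when no remaining coordinate is in $B$. For measure this event has measure $\lim_m(1-\lambda(B))^m=0$. For category, $B$ is comeager in some $[s]$, and the event is contained in the union of the closed nowhere dense set $\{\forall i\ d_i\notin[s]\}$ and the meager sets $\{d_i\in[s]\setminus B\}$. So all sections of the set where the instance fails are in $J_\omega$, and Lemma~\ref{lem:fubini} applies.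

By Lemma~\ref{lem:fubini}, fix $d$ such that (1)--(3) hold for almost all $c$, and let $\Delta=\{d_i:i<\omega\}$. By (3), $d$ is injective and $\phi\upharpoonright\Delta$ is injective. The set $S(W_{q_0})$ is a positive subset of $U$; let $c\in S(W_{q_0})$ satisfy (1)--(3). We choose distinct $i_0,i_1,\dots$ and $q_n$ so that $(c,d_{i_0},\dots,d_{i_{n-1}})\in S(W_{q_n})$, which holds for $n=0$. Given this for $n$, condition (2) gives a new index $i_n$ with $(c,d_{i_0},\dots,d_{i_n})\in W_{q_n}$, and by (1) this point is not in $N_{q_n}$, so it lies in $S(W_{q_{n+1}})$ for some $q_{n+1}\in\operatorname{succ}(q_n)$. The sequence $x=(d_{i_n})_{n<\omega}$ is in $\mathrm{IS}_\omega(\Delta)$ and $(c,x)\in D$. This holds for almost all $c\in S(W_{q_0})$, hence for a positive set of $c\in U$.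
\end{proof}

\section{Sets with a coanalytic witness are small}\label{sec:A}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $H\subseteq Y$, let $A\supseteq\mathrm{IS}_\omega(H)$ be coanalytic, and suppose that, for one of the ideals $J$, there is a Borel map $\varphi:\mathbb K\to Y$ with fibers in $J$ such that $X=\varphi^{-1}[H]\notin J$. We find a perfect $A$-homogeneous set.

\emph{Making $X$ thick.} Let $U$ be a hull of $X$. It is positive, and $X$ meets every positive Borel subset of $U$. For category, $U$ is comeager in some $[s]$; let $V=[s]$ and let $g:\mathbb K\to V$ be a homeomorphism. A nonmeager Borel $B\subseteq V$ meets $X$, since $B\cap U$ is a nonmeager Borel subset of $U$. For measure, let $V=U$ and let $g:\mathbb K\to V$ be a Borel isomorphism carrying $\lambda$ to the normalized restriction of $\lambda$ to $V$, by (T4). In both cases a set $B\subseteq\mathbb K$ is in $J$ if and only if $g[B]$ is, and $B$ is Borel if and only if $g[B]$ is. So $\varphi\circ g$ is Borel with fibers in $J$, and $(\varphi\circ g)^{-1}[H]=g^{-1}[X]$ is thick. Replacing $\varphi$ by $\varphi\circ g$, we may assume that $X$ is thick.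

\emph{The game.} Let $C$ be a point and $D=\{x\in\mathbb K^\omega:\varphi\circ x\notin A\}$, which is analytic by (T1), and play $\mathbb G(C,C,\varphi,D)$. If I had a winning strategy, Lemma~\ref{lem:I}(a) would give $x\in X^\omega$ with $\varphi\circ x\in\mathrm{IS}_\omega(H)\setminus A$, which is impossible. So II has one, and Lemma~\ref{lem:II} gives a perfect $Q\subseteq\mathbb K$ with $\varphi\upharpoonright Q$ injective and $\varphi\circ x\in A$ for all $x\in\mathrm{IS}_\omega(Q)$.

\emph{The perfect set.} The image $\varphi[Q]$ need not be closed. By (T3), $\varphi$ is continuous on some $Q'\subseteq Q$ homeomorphic to $\mathbb K$. Then $\varphi[Q']$ is compact and homeomorphic to $Q'$, hence perfect, and every injective sequence in it is $\varphi\circ x$ for some $x\in\mathrm{IS}_\omega(Q')$. So $\varphi[Q']$ is $A$-homogeneous.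
\end{proof}

\begin{remark}
Some definability of the witness is needed. Let $B\subseteq\mathbb R$ be a Bernstein set, that is, neither $B$ nor $\mathbb R\setminus B$ contains a perfect set. Then $A=\mathrm{IS}_\omega(B)$ is a witness for $B$, since every point of an infinite $A$-homogeneous set starts an injective sequence in it and so lies in $B$. But $B$ is not meager, since otherwise $\mathbb R\setminus B$ would contain a dense $G_\delta$ set and hence a perfect set.
\end{remark}

\section{Averaging witnesses}\label{sec:average}

\subsection{A model case}\label{sub:model}

The mechanism behind Theorem~\ref{thm:B} is visible when the evidence that a set is small is simply a set in $J$ containing it. Let $M\subseteq\mathbb K\times\mathbb K$ be Borel with all sections $M_c\in J$, and let $\Gamma=\{h_\xi:\xi<\omega_1\}\subseteq\mathbb K$ satisfy $h_\eta\in M_{h_\xi}$ whenever $\eta<\xi$: each point of $\Gamma$ codes a small set containing its predecessors. We claim that $\Gamma\in J$.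

Suppose not, and let $U$ be a hull of $\Gamma$. Fix $\eta$. The Borel set $V_\eta=\{c\in U:h_\eta\notin M_c\}$ meets $\Gamma$ only inside the countable set $\{h_\xi:\xi\le\eta\}$; removing it leaves a Borel subset of $U\setminus\Gamma$, which is in $J$. So $V_\eta\in J$, and $\Gamma$ is contained in the \emph{average}
\[
M^*=\{y:\ y\in M_c\text{ for almost all }c\in U\}.
\]
By Lemma~\ref{lem:fubini}, $M\in J_2$, so for almost all $y$ the set $\{c:y\in M_c\}$ is in $J$; as $U$ is positive, such $y$ are not in $M^*$. Hence $M^*\in J$ and $\Gamma\in J$, a contradiction.

The argument has two steps: the hull turns ``all but few $c\in\Gamma$'' into ``almost all $c\in U$'', and the average of small sets is small. In the proof of Theorem~\ref{thm:B} the sets $M_c$ are replaced by coanalytic witnesses, and the second step needs an average of thin sets that is thin.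

\subsection{The averaging lemma}

The direct analogue of $M^*$ does not work.

\begin{example}\label{ex:naive}
Define the Borel map $\pi:\mathbb R^\omega\to\mathbb K$ by $\pi(y)(n)=1$ if and only if $|y_0-y_{2n+1}|<|y_0-y_{2n+2}|$, and let $\mathcal A_c=\{y:\pi(y)\ne c\}$. Each $\mathcal A_c$ is thin: in a perfect $P$ take $y_0$ and points $z_1,z_2,\dots$ at strictly decreasing positive distances from $y_0$, and order each pair $z_{2n+1},z_{2n+2}$ as $c(n)$ requires; this gives $y\in\mathrm{IS}_\omega(P)$ with $\pi(y)=c$. But every $y$ lies in $\mathcal A_c$ for all $c$ but one, so $\{y:y\in\mathcal A_c\text{ for almost all }c\}=\mathbb R^\omega$.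
\end{example}

In the example the sequence escaping $\mathcal A_c$ depends on $c$, but its range does not. Lemma~\ref{lem:I}(b) says that something similar always happens, and so the right average tests a sequence through all injective sequences from its range.

\begin{lemma}[Averaging]\label{lem:average}
Let $Y$ be Polish, $\mathcal A\subseteq\mathbb K\times Y^\omega$ coanalytic, and $U\subseteq\mathbb K$ Borel, and suppose that $X\subseteq U$, $X\notin J$, and $\mathcal A_c$ is thin for every $c\in X$. Then
\[
A^*=\{y\in Y^\omega:\ \mathrm{IS}_\omega(\operatorname{ran}y)\subseteq\mathcal A_c\text{ for almost all }c\in U\}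
\]
is coanalytic and thin. Consequently, if $H\subseteq Y$ and for every countable $E\subseteq H$ we have $\mathrm{IS}_\omega(E)\subseteq\mathcal A_c$ for almost all $c\in U$, then $H\in\mathcal W(Y)$.
\end{lemma}

\begin{proof}
The relation $\mathrm{IS}_\omega(\operatorname{ran}y)\subseteq\mathcal A_c$ says that for all $k\in\omega^\omega$, either $y\circ k$ is not injective or $(c,y\circ k)\in\mathcal A$. The map $(y,k)\mapsto y\circ k$ is continuous and injectivity is a Borel condition, so the relation is coanalytic in $(y,c)$ by (T1). Thus $B=\{(y,c):c\in U,\ \mathrm{IS}_\omega(\operatorname{ran}y)\not\subseteq\mathcal A_c\}$ is analytic, the complement of $A^*$ is $\{y:B_y\notin J\}$, and $A^*$ is coanalytic by Lemma~\ref{lem:analytic}(b).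

Suppose that $P$ is perfect and $A^*$-homogeneous. By (T3) there is a continuous injection $\psi:\mathbb K\to P$. The set $U$ is positive because it contains $X$. Play $\mathbb G(\mathbb K,U,\psi,D)$ with the analytic set $D=\{(c,x):\psi\circ x\notin\mathcal A_c\}$.

If II has a winning strategy, the conclusion of Lemma~\ref{lem:II} holds for almost all $c\in U$, hence for some $c\in X$: there is a perfect $Q$ with $\psi\circ x\in\mathcal A_c$ for all $x\in\mathrm{IS}_\omega(Q)$. Then $\psi[Q]$ is perfect and $\mathcal A_c$-homogeneous, although $\mathcal A_c$ is thin.

If I has a winning strategy, take $\Delta$ from Lemma~\ref{lem:I}(b) and let $y$ enumerate $\psi[\Delta]$ injectively. Then $y\in\mathrm{IS}_\omega(P)\subseteq A^*$, so $\mathrm{IS}_\omega(\psi[\Delta])\subseteq\mathcal A_c$ for almost all $c\in U$. But for a positive set of $c\in U$ some $x\in\mathrm{IS}_\omega(\Delta)$ has $\psi\circ x\in\mathrm{IS}_\omega(\psi[\Delta])\setminus\mathcal A_c$. Both cases are contradictory, so $A^*$ is thin.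

For the last statement, if $y\in\mathrm{IS}_\omega(H)$, then $E=\operatorname{ran}y$ is a countable subset of $H$, so $y\in A^*$; thus $A^*$ is a coanalytic witness for $H$.
\end{proof}

Unlike in the model case, thinness is assumed only on the positive set $X$, about which nothing else is known. This suffices because Lemma~\ref{lem:II} produces a perfect set for almost every parameter.

\section{A small set without a witness}\label{sec:B}

Let $Y=\mathbb K\times\mathbb K$. The first coordinate will carry codes of witnesses; the second gives room to diagonalize, since each fiber $\{h\}\times\mathbb K$ is perfect and so is not homogeneous for any thin set. We add only countably many points in each fiber, and the next lemma shows that smallness is then decided by the first coordinate.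

\begin{lemma}\label{lem:projection}
Let $H\subseteq\mathbb K\times\mathbb K$ have countable sections $H_h=\{z:(h,z)\in H\}$, and let $\Gamma$ be its projection to the first coordinate. If $\Gamma$ is $J$-small, then so is $H$.
\end{lemma}

\begin{proof}
Let $\varphi:\mathbb K\to Y$ be Borel with fibers in $J$ and let $\varphi_1$ be its first coordinate. The fibers of $\varphi_1$ need not be in $J$, but $L=\{h:\varphi_1^{-1}(h)\notin J\}$ is countable by Lemma~\ref{lem:ccc}(a). The set $H\cap(L\times\mathbb K)$ is countable, so $\varphi^{-1}[H]\cap\varphi_1^{-1}[L]$ is a countable union of fibers of $\varphi$ and lies in $J$. Let $\varphi'(x)=x$ on the Borel set $\varphi_1^{-1}[L]$ and $\varphi'(x)=\varphi_1(x)$ elsewhere. The fiber $\varphi'^{-1}(h)$ is contained in $\{h\}$ if $h\in L$ and in $\{h\}\cup\varphi_1^{-1}(h)$ if $h\notin L$, so it is in $J$. Hence $\varphi^{-1}[H]\setminus\varphi_1^{-1}[L]\subseteq\varphi'^{-1}[\Gamma]\in J$.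
\end{proof}

Let $\mathcal V\subseteq\mathbb K\times Y^\omega$ be as in (T2), let $h\mapsto(h^0,h^1)$ be a homeomorphism $\mathbb K\to\mathbb K^2$, and put $\mathcal U=\{(h,y):(h^0,y)\in\mathcal V\}$ and $A_h=\mathcal U_h$. Then $\mathcal U$ is coanalytic, and every coanalytic subset of $Y^\omega$ equals $A_h$ for $\mathfrak c$ many $h$, since $h^1$ is free; this lets us always pick an unused code. Let $0\in\mathbb K$ be the zero sequence.

\begin{definition}\label{def:self}
For a sequence $(h_\xi,Z_\xi)_{\xi<\beta}$ with $h_\xi\in\mathbb K$ and $Z_\xi\subseteq\mathbb K$ write
\[
\Gamma_\delta=\{h_\xi:\xi<\delta\},\qquad H_\delta=\bigcup_{\xi<\delta}\{h_\xi\}\times Z_\xi\qquad(\delta\le\beta).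
\]
The sequence is \emph{self-witnessing} if the $h_\xi$ are distinct, each $Z_\xi$ is countable and contains $0$, and $A_{h_\xi}$ is a witness for $H_\xi$ for each $\xi<\beta$.
\end{definition}

The first two conditions make the sections of $H_\delta$ countable and put the copy $\Gamma_\delta\times\{0\}$ of the projection inside $H_\delta$. The third is the analogue of ``$h_\eta\in M_{h_\xi}$ for $\eta<\xi$''; it says nothing about the points added at stage $\xi$ or later.

\begin{proposition}\label{prop:self}
If $(h_\xi,Z_\xi)_{\xi<\beta}$ is self-witnessing, then $\Gamma_\beta\in\mathcal S(\mathbb K)$ and $H_\beta\in\mathcal S(Y)$.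
\end{proposition}

\begin{proof}
Fix $J$. By Lemma~\ref{lem:projection} it suffices to show that $\Gamma_\beta$ is $J$-small. We use induction on $\beta$; initial segments of a self-witnessing sequence are self-witnessing, so $\Gamma_\delta$ is $J$-small for $\delta<\beta$. If $\beta=0$, if $\beta$ is a successor, or if $\beta$ is a limit of cofinality $\omega$, then $\Gamma_\beta$ is empty, or $\Gamma_\delta\cup\{h_\delta\}$, or a countable union of sets $\Gamma_\delta$ with $\delta<\beta$, and the $J$-small sets form a $\sigma$-ideal containing the singletons.

Let $\operatorname{cf}\beta>\omega$, and suppose that $f:\mathbb K\to\mathbb K$ is Borel with fibers in $J$ and $X=f^{-1}[\Gamma_\beta]\notin J$. Let $U$ be a hull of $X$, and let $\mathcal A=\{(c,y):(f(c),y)\in\mathcal U\}$, a coanalytic set with $\mathcal A_c=A_{f(c)}$. For $c\in X$ we have $\mathcal A_c=A_{h_\gamma}$ for some $\gamma<\beta$, which is thin. We verify the hypothesis on countable sets in Lemma~\ref{lem:average} for $H=H_\beta$.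

Let $E\subseteq H_\beta$ be countable. Since $\operatorname{cf}\beta>\omega$, we have $E\subseteq H_\delta$ for some $\delta<\beta$. The set $\mathrm{IS}_\omega(E)$ is Borel, so
\[
B_E=\{c:\forall y\ (y\notin\mathrm{IS}_\omega(E)\text{ or }(c,y)\in\mathcal A)\}=\{c:\mathrm{IS}_\omega(E)\subseteq\mathcal A_c\}
\]
is coanalytic. If $c\in X\setminus f^{-1}[\Gamma_\delta]$, then $f(c)=h_\gamma$ with $\delta\le\gamma<\beta$, so $\mathcal A_c\supseteq\mathrm{IS}_\omega(H_\gamma)\supseteq\mathrm{IS}_\omega(E)$ and $c\in B_E$. By the induction hypothesis there is a Borel $G\in J$ containing $f^{-1}[\Gamma_\delta]$; it plays the role of the countable set in the model case. Thus $X\setminus G\subseteq B_E$. By Lemma~\ref{lem:analytic}(a) the analytic set $U\setminus B_E$ is $V\cup V'$ with $V$ Borel and $V'\in J$. The Borel set $V\setminus G\subseteq U$ is disjoint from $X$, because $V$ is disjoint from $B_E$. So $V\setminus G\in J$ by the choice of $U$, and $U\setminus B_E\subseteq(V\setminus G)\cup G\cup V'$ is in $J$.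

Lemma~\ref{lem:average} gives $H_\beta\in\mathcal W(Y)$, and Theorem~\ref{thm:A} gives $H_\beta\in\mathcal S(Y)$. But $\varphi(c)=(f(c),0)$ is a Borel map whose non-empty fibers are fibers of $f$, and $\varphi^{-1}[H_\beta]\supseteq X\notin J$ because $\Gamma_\beta\times\{0\}\subseteq H_\beta$. This contradiction completes the induction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The family of thin coanalytic subsets of $Y^\omega$ contains $\emptyset$ and has at most $\mathfrak c$ members by (T2). Enumerate it, possibly with repetitions, as $\{B_\beta:\beta<\mathfrak c\}$. We try to build a self-witnessing sequence of length $\mathfrak c$ such that, for each $\beta$, some injective sequence in $\{h_\beta\}\times Z_\beta$ is not in $B_\beta$.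

Let $\beta<\mathfrak c$ and let $(h_\xi,Z_\xi)_{\xi<\beta}$ be constructed. By Proposition~\ref{prop:self}, $H_\beta\in\mathcal S(Y)$. If $H_\beta\notin\mathcal W(Y)$, the theorem holds with $H=H_\beta$ and we stop. Otherwise $H_\beta$ has a coanalytic witness, which has $\mathfrak c$ many codes, while $|\Gamma_\beta|<\mathfrak c$; choose $h_\beta\notin\Gamma_\beta$ such that $A_{h_\beta}$ is a witness for $H_\beta$. The perfect set $\{h_\beta\}\times\mathbb K$ is not $B_\beta$-homogeneous, so there is an injective sequence $(z^\beta_n)_{n<\omega}$ in $\mathbb K$ with $((h_\beta,z_n^\beta))_{n<\omega}\notin B_\beta$. Put $Z_\beta=\{0\}\cup\{z^\beta_n:n<\omega\}$. The extended sequence is self-witnessing.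

If the recursion never stops, let $H=H_{\mathfrak c}$. By Proposition~\ref{prop:self}, $H\in\mathcal S(Y)$. A coanalytic witness for $H$ would be $B_\beta$ for some $\beta<\mathfrak c$, but $((h_\beta,z^\beta_n))_{n<\omega}\in\mathrm{IS}_\omega(H)\setminus B_\beta$. So $H\notin\mathcal W(Y)$.
\end{proof}

\begin{remark}
By Example~\ref{ex:countable} the recursion cannot stop at a countable stage, and the set $H$ obtained is uncountable. Under the continuum hypothesis it runs to the end, and the averaging lemma is used once, at $\beta=\omega_1$. In general the proof does not tell which alternative occurs, and it needs no assumption on $\mathfrak c$.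
\end{remark}

\appendix

\section{Mycielski's theorem for measure}\label{app:mycielski}

A conull set need not contain any open box, so a Cantor scheme of clopen sets cannot by itself keep its limit points inside the sets $E_n$. We attach to level $k$ of the scheme a compact set $L_k$ of positive measure whose projections lie in the $E_n$, and require that every selection of one child per node maps $L_{k+1}$ into $L_k$. Compactness then passes the requirement to the limit.

\begin{proof}[Proof of Theorem~\ref{thm:mycielski} for measure]
Shrinking the $E_n$, we may assume that they are Borel. We write $\lambda$ for the product measure on every finite power of $\mathbb K$. We construct $s_\sigma\in2^{<\omega}$ for $\sigma\in2^{<\omega}$ and compact sets $L_k\subseteq\prod_{\sigma\in2^k}[s_\sigma]$ of positive measure such that: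
\begin{enumerate}
\item[(i)] $s_{\sigma0},s_{\sigma1}$ are incompatible extensions of $s_\sigma$, and $|s_\sigma|\ge|\sigma|$;
\item[(ii)] if $(x_\rho)_{\rho\in2^{k+1}}\in L_{k+1}$, then $(x_{\sigma^\frown\varepsilon(\sigma)})_{\sigma\in2^k}\in L_k$ for every $\varepsilon:2^k\to2$;
\item[(iii)] for distinct $\sigma_1,\dots,\sigma_n\in2^k$, the projection of $L_k$ to the coordinates $\sigma_1,\dots,\sigma_n$ is contained in $E_n$.
\end{enumerate}
Start with $s_\emptyset=\emptyset$ and a compact set $L_0\subseteq E_1$ of positive measure. Let $L_k$ be given and let $\eta=2^{-2^k-1}$. By the density theorem there is a box $R=\prod_{\sigma\in2^k}[r_\sigma]$ with $r_\sigma\supseteq s_\sigma$ and $\lambda(L_k\cap R)>(1-\eta)\lambda(R)$. View $R\times R$ as the set of points $(x_\rho)_{\rho\in2^{k+1}}$ with $x_{\sigma0},x_{\sigma1}\in[r_\sigma]$. For each $\varepsilon$ the map $(x_\rho)\mapsto(x_{\sigma^\frown\varepsilon(\sigma)})_\sigma$ carries the normalized measure on $R\times R$ to the normalized measure on $R$, so the points sent outside $L_k$ have relative measure less than $\eta$. There are $2^{2^k}$ functions $\varepsilon$, so the points of $R\times R$ satisfying the conclusion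 of (ii) for all $\varepsilon$ have relative measure greater than $1-2^{2^k}\eta=\frac12$. Remove from them the points for which $x_{\sigma0}=x_{\sigma1}$ for some $\sigma$, or $(x_{\rho_1},\dots,x_{\rho_n})\notin E_n$ for some distinct $\rho_1,\dots,\rho_n$; these form a null set by Lemma~\ref{lem:fubini}. The remaining Borel set $L'$ has positive measure. It is covered by the countably many boxes $\prod_\rho[v_\rho]$ in which all $v_\rho$ have the same length $N\ge\max(k+1,\max_\sigma|r_\sigma|)$, $v_{\sigma i}\supseteq r_\sigma$ and $v_{\sigma0}\ne v_{\sigma1}$: for a point of $L'$ take $v_\rho=x_\rho\upharpoonright N$ with $N$ large. One of these boxes meets $L'$ in a set of positive measure. Put $s_\rho=v_\rho$ and let $L_{k+1}$ be a compact subset of positive measure of the intersection.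

For $b\in2^\omega$ let $x_b$ be the unique point of $\bigcap_k[s_{b\upharpoonright k}]$, and let $Q=\{x_b:b\in2^\omega\}$. By (i) the map $b\mapsto x_b$ is continuous and injective, so $Q$ is perfect. Let $b_1,\dots,b_n$ be distinct and fix $k$ such that the $b_i\upharpoonright k$ are distinct. For $k\le j$ choose $\varepsilon_j:2^j\to2$ with $\varepsilon_j(b_i\upharpoonright j)=b_i(j)$ for all $i$, which is possible because the $b_i\upharpoonright j$ are distinct. For $m\ge k$ pick a point $(x^m_\rho)_{\rho\in2^m}\in L_m$. Applying (ii) with $\varepsilon_{m-1},\dots,\varepsilon_k$ gives a point of $L_k$ whose coordinate at $b_i\upharpoonright k$ is $x^m_{b_i\upharpoonright m}$. So the tuple $(x^m_{b_i\upharpoonright m})_{i\le n}$ lies in the projection of $L_k$ to the coordinates $b_i\upharpoonright k$, a compact subset of $E_n$ by (iii). Since $x^m_{b_i\upharpoonright m}\in[s_{b_i\upharpoonright m}]$, the tuples converge to $(x_{b_1},\dots,x_{b_n})$ as $m\to\infty$, and the limit is in $E_n$.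
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Infinite Dimensional Perfect Set Theorems},
\texttt{http://www.renyi.hu/\textasciitilde descript/Matrai\_cikkek/Matrai\_TAMS.pdf}.

\bibitem{Kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{Mycielski}
Mycielski, \emph{Fund. Math.} \textbf{61} (1967).

\end{thebibliography}
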